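# Irreducible components as automaton states: why $k$-valued visibly pushdown transducers need only $k$ runs

## 1. An automaton that carries an irreducible component

Take a finite machine $\mathcal A$ that reads words over an alphabet $\Gamma$, and a monoid morphism $\Phi$ from $\Gamma^*$ to a monoid of matrices over a field $K$. The machine cannot compute $\Phi(u)$ while reading $u$, since there are usually infinitely many values. Here is what it can carry instead.

For two states $p,q$, let $R_{p,q}$ be the set of words that lead from $p$ to $q$, and let $V_{p,q}$ be the Zariski closure of $\Phi(R_{p,q})$, that is, the common zero set of all polynomials in the matrix entries that vanish on $\Phi(R_{p,q})$. A Zariski closed set is a finite union of irreducible closed pieces, its components. So for each pair $(p,q)$ there is a *finite* list of components $C$ of $V_{p,q}$. We let a new machine remember a triple $(p,q,C)$, with the promise that the word $u$ read since $p$ satisfies $\Phi(u)\in C$. The promise can be maintained because a product of irreducible sets is irreducible, and an irreducible subset of $V_{p,s}$ lies in a single component of $V_{p,s}$. Hence a product of components can be rounded up to a component,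 once and for all.

**Example 1.** Let $c,d$ be opening letters and $r$ a closing letter. Let the machine have states $p$ (initial), $q$ (final) and $q'$, reading $c$ or $d$ from $p$ to $q'$, reading $c$ from $q$ to $q'$, and reading $r$ from $q'$ to $q$. Then $R_{p,q}=(cr\mid dr)(cr)^*$. Let $\Phi$ take values in $\mathbb Q^2$ with componentwise multiplication (pairs of $1\times1$ matrices), with $\Phi(c)=(2,2)$, $\Phi(d)=(2,4)$, $\Phi(r)=(1,1)$. Then
$$\Phi(R_{p,q})=\{(2^n,2^n):n\ge1\}\cup\{(2^n,2^{n+1}):n\ge 1\}.$$
A polynomial that vanishes at infinitely many points of a line vanishes on the line, so $V_{p,q}$ is the union of the lines $y=x$ and $y=2x$. These are its two components. The state $q$ has forgotten whether the first letter was $c$ or $d$; the component remembers it. The component does not remember $n$.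

This construction is used for the following purpose. A transducer may have many runs on one input, and we know that among any $k+1$ of them two produce the same output. We want a finite-state machine to *name* two such runs. It cannot do so by comparing outputs, as Section 3 shows. But "runs $i$ and $j$ have the same output" is a closed condition on matrices, and if an irreducible set is covered by finitely many closed conditions, it satisfies one of them entirely. So the component names the pair. This yields a positive answer to a question stated in "Visibly Pushdown Transducers with Look-Ahead" (https://hal.inria.fr/inria-00573965/document): is every $k$-valued visibly pushdown transducer equivalent to a $k$-ambiguous one with look-ahead?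

## 2. Visibly pushdown transducers, look-ahead, and the theorem

**Nested words.** An alphabet $\Gamma=\Gamma_c\uplus\Gamma_r$ is split into call symbols and return symbols. Well-nested words are generated by $w::=\varepsilon\mid c\,w\,r\mid w\,w$ with $c\in\Gamma_c$, $r\in\Gamma_r$; write $\mathrm{WN}(\Gamma)$ for their set. Every call in a well-nested word has a matching return.

**Visibly pushdown automata.** A VPA has finitely many states, a finite stack alphabet, sets of initial and final states, call transitions $(q,c,q',\gamma)$ that read a call $c$ and push $\gamma$, and return transitions $(q,r,\gamma,q')$ that read a return $r$ and pop $\gamma$. It accepts the well-nested words that have a run from an initial to a final state, starting and ending with empty stack. The machine of Example 1 is a VPA if it always pushes and pops one symbol $\gamma$. For a state $p$ of a VPA $A$, $L(A,p)$ is the set of well-nested words accepted by $A$ when started in $p$. A *VPL* over $\Gamma$ is a subset of $\mathrm{WN}(\Gamma)$ accepted by a VPA.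

The input symbol alone decides whether the stack is pushed or popped, so two VPAs reading the same word have the same stack height and can be run in parallel as a product. We use these facts from Alur–Madhusudan, *Visibly pushdown languages*, STOC 2004: VPLs are closed under union, intersection, difference, and letter-to-letter renamings that send calls to calls and returns to returns; and every VPL is accepted by a deterministic VPA with one initial state (at most one transition for each state and call symbol, and at most one for each state, return symbol and popped symbol). Also, if $\Lambda$ is a regular language, then $\Lambda\cap\mathrm{WN}(\Gamma)$ is a VPL: run the finite automaton in the states and push a dummy symbol.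

**Transducers.** A visibly pushdown transducer (VPT) is a VPA whose transitions also carry an output word in $\Delta^*$, for a finite output alphabet $\Delta$. We write its transitions as $(q,c,q',\gamma,w)$ and $(q,r,\gamma,q',w)$. An accepting run on $u$ produces the concatenation of the outputs along the run. The VPT defines the transduction $R\subseteq\Sigma^*\times\Delta^*$ of all pairs (input, output of an accepting run), where $\Sigma=\Sigma_c\uplus\Sigma_r$ is the input alphabet. Write $R(u)$ for the set of outputs of $u$. Two transducers are equivalent if they define the same transduction.

**Look-ahead.** A VPT with visibly pushdown look-ahead ($\mathrm{VPT}_{\mathrm{la}}$) is a VPT together with a VPA $A$, with state set $Q^{la}$, such that each call transition $(q,c,p,q',\gamma,w)$ carries a guard $p\in Q^{la}$. When it is taken at some position, let $v$ be the longest well-nested prefix of the input suffix starting at that position; the transition may fire only if $v\in L(A,p)$. Return transitions carry no guard. A $\mathrm{VPT}_{\mathrm{la}}$ is *deterministic* if it has a single initial state and: (i) any two different call transitions $(q,c,p_1,q_1,\gamma_1,w_1)$, $(q,c,p_2,q_2,\gamma_2,w_2)$ with the same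 $q,c$ satisfy $L(A,p_1)\cap L(A,p_2)=\emptyset$; (ii) two return transitions with the same source, return symbol and popped symbol have the same target and the same output.

**Example 2.** Let $\Sigma_c=\{c\}$, $\Sigma_r=\{r,s\}$. At each call, output $a$ if its matching return is $r$, and $b$ if it is $s$. So $cscr\mapsto ba$. With look-ahead one state $t$ suffices: call transitions $(t,c,p_r,t,\gamma,a)$ and $(t,c,p_s,t,\gamma,b)$, and return transitions popping $\gamma$ with output $\varepsilon$. Here $L(A,p_r)$ is the set of words $c\,w\,r\,w'$ and $L(A,p_s)$ the set of words $c\,w\,s\,w'$, with $w,w'$ well-nested. A VPA for these pushes a mark $R$ (from $p_r$) or $S$ (from $p_s$) at the first call, pushes $N$ at later calls, pops $N$ with any return, $R$ only with $r$, $S$ only with $s$. The first call has a unique matching return, so the two languages are disjoint and this $\mathrm{VPT}_{\mathrm{la}}$ is deterministic. Without look-ahead, a VPT guesses at the call (push $R$ and output $a$, or push $S$ and output $b$) and checks the guess at the return; each input has exactly one accepting run.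

**Counting outputs and counting runs.** A transducer is *$k$-valued* if every input has at most $k$ distinct outputs, and *functional* if it is 1-valued. It is *$k$-ambiguous* if every input has at most $k$ accepting runs, and *unambiguous* if it is 1-ambiguous. Clearly $k$-ambiguous implies $k$-valued. The question is the converse, up to equivalence.

**Known results.** We may use: $\mathrm{VPT}_{\mathrm{la}}$ are not more expressive than VPT; deterministic $\mathrm{VPT}_{\mathrm{la}}$ define exactly the transductions of functional VPT.

**Theorem 1 (regular covering).** Let $L\subseteq\mathrm{WN}(\Gamma)$ be a VPL, $K$ a field, $X=\mathrm{Mat}_d(K)^n$ with componentwise multiplication and the Zariski topology of $K^{d^2n}$, and $\Phi:\Gamma^*\to X$ a monoid morphism. Let $Z_1,\dots,Z_m\subseteq X$ be closed with $\Phi(L)\subseteq Z_1\cup\dots\cup Z_m$. Then $L=L_1\cup\dots\cup L_m$ for some VPLs $L_s$ with $\Phi(L_s)\subseteq Z_s$.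

**Theorem 2.** Let $k\ge1$ and let $R$ be a transduction defined by a VPT. The following are equivalent:

1. $R$ is $k$-valued;
2. $R$ is defined by a $k$-ambiguous VPT;
3. $R$ is defined by a $k$-ambiguous $\mathrm{VPT}_{\mathrm{la}}$;
4. $R$ is a union of $k$ transductions of unambiguous VPTs;
5. $R$ is a union of $k$ transductions of deterministic $\mathrm{VPT}_{\mathrm{la}}$.

So the answer is yes for every $k\ge1$, and look-ahead is not even needed. Consequently $k$-valued VPT, $k$-ambiguous VPT and $k$-ambiguous $\mathrm{VPT}_{\mathrm{la}}$ define the same transductions: a $k$-ambiguous $\mathrm{VPT}_{\mathrm{la}}$ is $k$-valued, and its transduction is VPT-definable by the first known result, so Theorem 2 applies to it.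

## 3. Selecting runs by a visibly pushdown language

This section turns the problem into one about languages of runs, settles $k=1$ by hand, and shows where the same method stops for $k=2$.

**Normalization.** *Purpose: to make a run the same thing as a word of transitions.* Let $T$ be a VPT defining $R$. Add a fresh state $q_0$ as the only initial state, add a transition $(q_0,c,q',\gamma,w)$ for every call transition $(q,c,q',\gamma,w)$ with $q$ formerly initial, and make $q_0$ final iff some formerly initial state was final. A nonempty well-nested word begins with a call, so $R$ is unchanged; nothing enters $q_0$, and on input $\varepsilon$ the output set is the same as before. From now on $T$ has this form, and a run is determined by its sequence of transitions, also on input $\varepsilon$.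

**Tuples of runs.** *Purpose: to let automata read several runs side by side.* Let $\Gamma^{(1)}$ be the set of transitions of $T$, split into calls and returns. Let $\Gamma^{(n)}$ be the set of $n$-tuples of transitions of $T$ that all read the same symbol of $\Sigma$. A word over $\Gamma^{(n)}$ is the same as an $n$-tuple of words over $\Gamma^{(1)}$ that have the same input. Let $\mathrm{Acc}_n\subseteq \mathrm{WN}(\Gamma^{(n)})$ be the set of $n$-tuples of accepting runs of $T$ on a common input. It is a VPL: use the VPA whose states and stack symbols are $n$-tuples of those of $T$, where the $i$-th coordinate of the letter tells the $i$-th coordinate which transition to perform. In the same way, if $N_1,\dots,N_n\subseteq\mathrm{Acc}_1$ are VPLs, the set of tuples $(\rho_1,\dots,\rho_n)$ over $\Gamma^{(n)}$ with $\rho_i\in N_i$ for all $i$ is a VPL, by a product of VPAs. Write $\mathrm{out}(\rho)$ for the output of a run; $\mathrm{out}$ extends to a morphism $(\Gamma^{(1)})^*\to\Delta^*$.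

**Order on runs.** Fix a total order on $\Gamma^{(1)}$ and let $<$ be the lexicographic order on runs over the same input. Such runs have equal length, so the order is total. The set $\Lambda$ of pairs $(\rho',\rho)$ over $\Gamma^{(2)}$ with $\rho'<\rho$ is regular: a finite automaton finds the first position where the two letters differ.

**Lemma 1 (selecting runs).** Let $N\subseteq\mathrm{Acc}_1$ be a VPL. There is a VPT whose accepting runs correspond bijectively, preserving input and output, to the runs in $N$.

*Proof.* Let $\mathcal B$ be a deterministic VPA for $N$ with initial state $b_0$. Define $T\otimes\mathcal B$ with states $(q,b)$, initial state $(q_0,b_0)$, final states the pairs of final states, and these transitions: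

- for $\tau=(q,c,q',\gamma,w)\in\Gamma^{(1)}$ and a call transition $(b,\tau,b',g)$ of $\mathcal B$: from $(q,b)$ read $c$, go to $(q',b')$, push $(\gamma,g)$, output $w$;
- for $\tau=(q,r,\gamma,q',w)\in\Gamma^{(1)}$ and a return transition $(b,\tau,g,b')$ of $\mathcal B$: from $(q,b)$ read $r$, pop $(\gamma,g)$, go to $(q',b')$, output $w$.

A transition of $T\otimes\mathcal B$ determines $\tau$, by erasing the $\mathcal B$-parts. So an accepting run of $T\otimes\mathcal B$ determines a word $\rho$ over $\Gamma^{(1)}$, which is an accepting run of $T$ and is accepted by $\mathcal B$, so $\rho\in N$; input and output agree. Conversely let $\rho\in N$. Then $\rho$ is an accepting run of $T$, and $\mathcal B$ has an accepting run on $\rho$; combining them gives an accepting run of $T\otimes\mathcal B$ over $\rho$. It is the only one over $\rho$, because $\tau$, $b$ (and $g$ for returns) determine the rest, $\mathcal B$ being deterministic. $\square$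

So for "1 implies 2" it suffices to find a VPL $M\subseteq\mathrm{Acc}_1$ that contains at most $k$ runs on each input, and, for each $(u,v)\in R$, at least one run on $u$ with output $v$.

**The case $k=1$.** All accepting runs on one input have the same output, so keep the least one:
$$M=\mathrm{Acc}_1\setminus\{\rho:\exists\,\rho'<\rho,\ (\rho',\rho)\in\mathrm{Acc}_2\}.$$
The removed set is the image of the VPL $\mathrm{Acc}_2\cap\Lambda$ under the renaming $(\tau',\tau)\mapsto\tau$, so $M$ is a VPL.

**The natural attempt for $k\ge2$.** Keep, for each output, the least run that produces it. That is, replace $\mathrm{Acc}_2$ above by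
$$\mathrm{Eq}=\{(\rho',\rho)\in\mathrm{Acc}_2:\mathrm{out}(\rho')=\mathrm{out}(\rho)\}.$$
This would leave exactly $|R(u)|$ runs on each $u$. It stops at the point where one needs the remaining set to be a VPL. To see this, we need a lemma on flat words. Let $h:\{c,d\}^*\to\{cr,dr\}^*$ be the morphism with $h(c)=cr$, $h(d)=dr$.

**Lemma 2.** Let $c,d$ be calls and $r$ a return. If $A$ is a VPA and $p$ a state of $A$, then $\{z\in\{c,d\}^*:h(z)\in L(A,p)\}$ is regular. Consequently $\{u\in\{cr,dr\}^*:|u|_c\ne|u|_d\}$ is not a VPL.

*Proof.* On $h(z)$ the stack is empty after each block. So a finite automaton with the states of $A$, initial state $p$, the final states of $A$, and a step $q\to q'$ on $x\in\{c,d\}$ whenever $A$ has transitions $(q,x,q_1,\gamma)$ and $(q_1,r,\gamma,q')$ for some $q_1,\gamma$, accepts the stated set. If the language in the second claim were a VPL, then, taking the union over the initial states of a VPA for it, $\{z\in\{c,d\}^*:|z|_c\ne|z|_d\}$ would be regular. Its complement intersected with $c^*d^*$ is $\{c^nd^n:n\ge0\}$, which is not regular. $\square$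

**Example 3.** Let $\Delta=\{a\}$. Let $T$ have two components: one outputs $a$ at each $c$, the other $a$ at each $d$, and both accept $\{cr,dr\}^*$. After normalization each $u\neq\varepsilon$ in $\{cr,dr\}^*$ has exactly two accepting runs, $\alpha_u$ with output $a^{|u|_c}$ and $\beta_u$ with output $a^{|u|_d}$. Order the transitions so that those of the first component, including its new transitions out of $q_0$, come first; then $\alpha_u<\beta_u$. The natural attempt keeps all $\alpha_u$, and $\beta_u$ exactly when $|u|_c\neq|u|_d$. If the kept set were a VPL, then so would be its part starting with a $\beta$-transition (a regular condition), and its image under the renaming $\tau\mapsto$ input symbol, which is $\{u\in\{cr,dr\}^*:|u|_c\ne|u|_d\}$. This contradicts Lemma 2.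

Yet this $T$ is already 2-ambiguous, and nothing had to be removed. We do not need to detect *all* equalities of outputs. We need a VPL $E$ of pairs that contains only equal-output pairs, and enough of them that no $k+1$ runs on one input avoid it. Theorem 1 supplies it.

## 4. Irreducible sets in a matrix monoid

Fix $X=\mathrm{Mat}_d(K)^n$ with componentwise multiplication. Closed sets of $X$ are the common zero sets in $K^{d^2n}$ of sets of polynomials over $K$. A strictly descending chain of closed sets would give a strictly ascending chain of ideals, so by Hilbert's basis theorem $X$ is Noetherian: descending chains of closed sets are stationary. Write $\overline A$ for the closure of $A$.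

**Definition.** $A\subseteq X$ is *irreducible* if $A\ne\emptyset$ and $A\subseteq Z\cup Z'$ with $Z,Z'$ closed implies $A\subseteq Z$ or $A\subseteq Z'$.

By induction, an irreducible set contained in a finite union of closed sets lies in one of them. Singletons are irreducible. If $f$ is continuous and $A$ irreducible, so is $f(A)$: from $f(A)\subseteq Z\cup Z'$ we get $A\subseteq f^{-1}(Z)\cup f^{-1}(Z')$.

**Example 4.** The closed subsets of $\mathbb Q$ are the finite sets and $\mathbb Q$, so $\mathbb Q$ is irreducible; hence so are the lines of Example 1, as images of $\mathbb Q$ under $t\mapsto(t,t)$ and $t\mapsto(t,2t)$. The plane $\mathbb Q^2$ is irreducible: if it were covered by two proper closed sets, choose nonzero polynomials $f,g$ vanishing on them; then $fg$ vanishes on $\mathbb Q^2$, so $fg=0$, which is impossible in $\mathbb Q[x,y]$. If $S,S'\subseteq\mathbb Q$ are infinite, then $S\times S'$ is dense in $\mathbb Q^2$, since a polynomial vanishing on it is zero in each variable separately.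

**(F1)** Every closed $V$ is the union of finitely many irreducible closed sets, its irreducible components; and every irreducible $A\subseteq V$ lies in some component of $V$.

*Proof.* This is standard (Hartshorne, *Algebraic Geometry*, Prop. I.1.5). Suppose some closed set is not a finite union of irreducible closed sets; by the Noetherian property choose a minimal such $V$. Then $V\neq\emptyset$ and $V$ is not irreducible, so $V=(V\cap Z)\cup(V\cap Z')$ with both parts closed and properly smaller. Both are finite unions of irreducible closed sets by minimality, hence so is $V$, a contradiction. Discarding pieces contained in other pieces leaves the components (none if $V=\emptyset$). The second claim is the remark after the definition. $\square$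

We now multiply sets: $AB=\{ab:a\in A,b\in B\}$. Care is needed, because multiplication $X\times X\to X$ is not continuous for the product topology in general. For $X=\mathbb Q$, the preimage of $\{1\}$ is $xy=1$, and every product of two cofinite neighborhoods of $0$ meets it, so it is not closed in the product topology. But for fixed $a$ the maps $x\mapsto ax$ and $x\mapsto xa$ are polynomial, hence continuous. So we argue in one variable at a time.

**(F2)** If $A,B$ are irreducible, so is $AB$.

*Proof.* Clearly $AB\neq\emptyset$. Let $AB\subseteq Z_1\cup Z_2$ with $Z_1,Z_2$ closed. For $a\in A$ the set $aB$ is a continuous image of $B$, hence irreducible, so $aB\subseteq Z_1$ or $aB\subseteq Z_2$; the index may depend on $a$. Put $Y_i=\bigcap_{b\in B}\{x:xb\in Z_i\}$. It is an intersection of closed sets, hence closed, and $a\in Y_i$ iff $aB\subseteq Z_i$. So $A\subseteq Y_1\cup Y_2$, hence $A\subseteq Y_i$ for one $i$, that is, $AB\subseteq Z_i$. $\square$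

**(F3)** $\overline A\cdot\overline B\subseteq\overline{AB}$.

*Proof.* For $b\in B$ the set $\{x:xb\in\overline{AB}\}$ is closed and contains $A$, so it contains $\overline A$. Thus $\overline A\,B\subseteq\overline{AB}$. Now for $x\in\overline A$ the set $\{y:xy\in\overline{AB}\}$ is closed and contains $B$, so it contains $\overline B$. $\square$

## 5. The regular covering theorem

We prove Theorem 1. Let $\mathcal A$ be a VPA for $L$ with states $Q$, initial states $I$, final states $F$.

**Step 1: decompose nested words.** *Purpose: to have an induction that a VPA can follow.* For $p,q\in Q$ let $R_{p,q}\subseteq\mathrm{WN}(\Gamma)$ be the set of words having a run of $\mathcal A$ from $p$ to $q$ that starts and ends with empty stack. Every nonempty $u\in\mathrm{WN}(\Gamma)$ is uniquely of the form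
$$u=v\,x\,u'\,y,\qquad x\in\Gamma_c,\ y\in\Gamma_r,\ v,u'\in\mathrm{WN}(\Gamma):\tag{5.1}$$
$y$ is the last letter and $x$ its matching call. Moreover $u\in R_{p,s}$ iff there are a call transition $(q,x,p',\gamma)$ and a return transition $(q',y,\gamma,s)$ of $\mathcal A$ with $v\in R_{p,q}$ and $u'\in R_{p',q'}$. Indeed, the stack is empty after $v$; the symbol $\gamma$ pushed at $x$ stays untouched during $u'$ and is popped at $y$.

**Step 2: fix the rounding rules.** *Purpose: to choose, once and for all, how components are multiplied.* Let $V_{p,q}=\overline{\Phi(R_{p,q})}$ and let $\mathrm{Comp}(p,q)$ be its finite set of irreducible components.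

For each $p$ we have $\varepsilon\in R_{p,p}$, so fix $C_p\in\mathrm{Comp}(p,p)$ containing $\Phi(\varepsilon)$.

Given transitions $(q,x,p',\gamma)$ and $(q',y,\gamma,s)$, a state $p$, and components $C\in\mathrm{Comp}(p,q)$, $C'\in\mathrm{Comp}(p',q')$, the set $C\,\Phi(x)\,C'\,\Phi(y)$ is irreducible by (F2), applied three times, singletons being irreducible. By (F3),
$$C\,\Phi(x)\,C'\,\Phi(y)\subseteq V_{p,q}\,\Phi(x)\,V_{p',q'}\,\Phi(y)\subseteq\overline{\Phi(R_{p,q}\,x\,R_{p',q'}\,y)}\subseteq V_{p,s},$$
the last inclusion because $R_{p,q}\,x\,R_{p',q'}\,y\subseteq R_{p,s}$ by Step 1. By (F1) fix a component $\theta\in\mathrm{Comp}(p,s)$, depending on all these data, with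
$$C\,\Phi(x)\,C'\,\Phi(y)\subseteq\theta.\tag{5.2}$$
The stack makes the full strength of (F2) necessary: at a return we multiply two components, one for the part before the call and one for the part inside, and not just a component by a matrix.

**Step 3: the VPA $\hat{\mathcal A}$.** *Purpose: to carry the component along.* States are triples $(p,q,C)$ with $C\in\mathrm{Comp}(p,q)$; read it as "the current level began in state $p$, we are now in $q$, and the word read on this level has its matrix in $C$." Stack symbols are tuples $(p,q,C,x,\gamma)$.

- Calls: for each call transition $(q,x,p',\gamma)$ of $\mathcal A$, from $(p,q,C)$ on $x$ go to $(p',p',C_{p'})$ and push $(p,q,C,x,\gamma)$.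
- Returns: for each return transition $(q',y,\gamma,s)$ of $\mathcal A$, from $(p',q',C')$ on $y$, popping some $(p,q,C,x,\gamma)$ such that $(q,x,p',\gamma)$ is a call transition of $\mathcal A$, go to $(p,s,\theta)$ with $\theta$ the component fixed for (5.2).

**Step 4: the promise is kept.** *Purpose: to show that $\hat{\mathcal A}$ simulates $\mathcal A$ and that its component is correct.*

**Claim.** Let $p\in Q$ and $u\in\mathrm{WN}(\Gamma)$. (a) Every run of $\hat{\mathcal A}$ on $u$ from $(p,p,C_p)$, starting and ending with empty stack, ends in a state $(p,q,C)$ with $u\in R_{p,q}$ and $\Phi(u)\in C$. (b) For every $q$ with $u\in R_{p,q}$, some such run ends in $(p,q,C)$ for some $C$.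

*Proof.* Induction on $|u|$, for all $p$ at once. If $u=\varepsilon$, (a) and (b) hold by the choice of $C_p$; for (b), $\varepsilon\in R_{p,q}$ means $q=p$. Now let $u=v\,x\,u'\,y$ as in (5.1).

(a) After $v$ the stack is empty, and by induction the run is in a state $(p,q,C)$ with $v\in R_{p,q}$, $\Phi(v)\in C$. Reading $x$, it uses some $(q,x,p',\gamma)$, pushes $(p,q,C,x,\gamma)$ and enters $(p',p',C_{p'})$. While reading $u'$ it never touches this stack symbol, so the induction hypothesis applies to $u'$ and $p'$: it reaches $(p',q',C')$ with $u'\in R_{p',q'}$, $\Phi(u')\in C'$. Reading $y$, it pops $(p,q,C,x,\gamma)$, uses some $(q',y,\gamma,s)$ and enters $(p,s,\theta)$. By Step 1, $u\in R_{p,s}$. By (5.2),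
$$\Phi(u)=\Phi(v)\,\Phi(x)\,\Phi(u')\,\Phi(y)\in C\,\Phi(x)\,C'\,\Phi(y)\subseteq\theta.$$

(b) If $u\in R_{p,s}$, Step 1 gives $v\in R_{p,q}$, $(q,x,p',\gamma)$, $u'\in R_{p',q'}$ and $(q',y,\gamma,s)$. By induction there are runs on $v$ from $(p,p,C_p)$ to some $(p,q,C)$ and on $u'$ from $(p',p',C_{p'})$ to some $(p',q',C')$. Joining them by the call and return transitions of $\hat{\mathcal A}$ belonging to these data gives a run on $u$ that ends in $(p,s,\theta)$. $\square$

**Step 5: each final component chooses its closed set.** *Purpose: to read off the covering.* For $p\in I$, $q\in F$ we have $R_{p,q}\subseteq L$, so $\Phi(R_{p,q})\subseteq Z_1\cup\dots\cup Z_m$. The right side is closed, so $V_{p,q}\subseteq Z_1\cup\dots\cup Z_m$. Each $C\in\mathrm{Comp}(p,q)$ is irreducible, so it lies in some $Z_s$; fix such an index $s(p,q,C)$. Let $L_s$ be the language of $\hat{\mathcal A}$ with initial states $(p,p,C_p)$, $p\in I$, and final states $(p,q,C)$ with $p\in I$, $q\in F$, $s(p,q,C)=s$.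

If $u\in L_s$, then by (a) a run ends in such a $(p,q,C)$ and it keeps the first component $p\in I$, so $u\in R_{p,q}\subseteq L$ and $\Phi(u)\in C\subseteq Z_s$. If $u\in L$, then $u\in R_{p,q}$ for some $p\in I$, $q\in F$, and by (b) $u$ is in $L_s$ for some $s$. This proves Theorem 1. $\square$

**Example 1, continued.** In Example 1, $R_{p,p}=R_{q',q'}=\{\varepsilon\}$, so $C_p=C_{q'}=\{(1,1)\}$. On $dr$ the automaton $\hat{\mathcal A}$ goes from $(p,p,\{(1,1)\})$ to $(p,q,\theta)$ with $\theta\ni(2,4)$; this point is not on $y=x$, so $\theta$ is the line $y=2x$. Each further $cr$ multiplies by $(2,2)$, which maps the infinite line $y=2x$ into itself, and the only component that contains it is $y=2x$. Similarly a first block $cr$ leads to the line $y=x$. For $Z_1=\{y=x\}$ and $Z_2=\{y=2x\}$ the theorem gives $L_1=cr(cr)^*$ and $L_2=dr(cr)^*$.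

## 6. A certificate for two equal outputs among $k+1$ runs

Let $T$ be a normalized $k$-valued VPT defining $R$, with the notation of Section 3, and let $\Delta=\{a_1,\dots,a_m\}$ with $m\ge1$ (add a letter if $\Delta$ is empty).

**Step 1: output words as matrices.** *Purpose: to make Theorem 1 applicable.* Let $B=m+1$ and let $\varphi:\Delta^*\to\mathrm{Mat}_2(\mathbb Q)$ be the morphism with
$$\varphi(a_i)=\begin{pmatrix}B&i\\0&1\end{pmatrix},\qquad\text{so that}\qquad\varphi(a_{i_1}\cdots a_{i_\ell})=\begin{pmatrix}B^\ell&\sum_{j=1}^\ell i_jB^{j-1}\\0&1\end{pmatrix}.$$
The formula follows by induction on $\ell$ from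
$$\begin{pmatrix}B^{\ell}&S\\0&1\end{pmatrix}\begin{pmatrix}B&i\\0&1\end{pmatrix}=\begin{pmatrix}B^{\ell+1}&S+iB^\ell\\0&1\end{pmatrix}.$$
The morphism $\varphi$ is injective: since $B\ge2$, the entry $B^\ell$ determines $\ell$, and the digits $i_j\in\{1,\dots,B-1\}$ are determined by uniqueness of base-$B$ expansions.

**Step 2: cover $\mathrm{Acc}_{k+1}$.** *Purpose: to let a VPA name two runs with equal output.* Let $X=\mathrm{Mat}_2(\mathbb Q)^{k+1}$ and let $\Phi:(\Gamma^{(k+1)})^*\to X$ be the morphism
$$\Phi(\rho_0,\dots,\rho_k)=(\varphi(\mathrm{out}(\rho_0)),\dots,\varphi(\mathrm{out}(\rho_k))).$$
For $0\le i<j\le k$ let $Z_{ij}=\{(x_0,\dots,x_k)\in X:x_i=x_j\}$, which is closed. By $k$-valuedness, among $k+1$ accepting runs on one input (not necessarily distinct) there are two, at indices $i<j$, with equal output. So $\Phi(\mathrm{Acc}_{k+1})\subseteq\bigcup_{i<j}Z_{ij}$. By Theorem 1 and the injectivity of $\varphi$ there are VPLs $L_{ij}$ with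
$$\mathrm{Acc}_{k+1}=\bigcup_{i<j}L_{ij},\qquad\mathrm{out}(\rho_i)=\mathrm{out}(\rho_j)\ \text{ for all }(\rho_0,\dots,\rho_k)\in L_{ij}.\tag{6.1}$$

**Step 3: the relation $E$.** *Purpose: to turn the covering into a relation on pairs of runs.* Let $E\subseteq\mathrm{Acc}_2$ be the set of all pairs $(\rho_i,\rho_j)$ and $(\rho_j,\rho_i)$ with $i<j$ and $(\rho_0,\dots,\rho_k)\in L_{ij}$. It is the finite union of the images of the $L_{ij}$ under the renamings $\Gamma^{(k+1)}\to\Gamma^{(2)}$ that keep coordinates $(i,j)$ or $(j,i)$, hence a VPL. By construction:

- **(E1)** if $(\rho,\rho')\in E$, then $\mathrm{out}(\rho)=\mathrm{out}(\rho')$;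
- **(E2)** among any $k+1$ distinct accepting runs on one input there are two distinct ones $\rho,\rho'$ with $(\rho,\rho')\in E$ and $(\rho',\rho)\in E$.

For (E2), arrange the $k+1$ runs in a tuple. The tuple is in $\mathrm{Acc}_{k+1}$, hence in some $L_{ij}$; take $\rho=\rho_i$ and $\rho'=\rho_j$. The relation $E$ need not be transitive, and transitivity will not be used.

**Example 5.** Add to Example 3 a third component, which outputs $a^{|u|_c}$ if $u$ has an even number of blocks and $a^{|u|_d}$ if the number is odd: it guesses the parity at the start, and uses states $C_0,C_1$ or $D_0,D_1$ that count blocks modulo 2, with $C_0$ and $D_0$ initial and $C_0$ and $D_1$ final. Exactly one guess accepts, so $T$ is 2-valued and has three accepting runs $\alpha_u,\beta_u,\eta_u$ on each $u\ne\varepsilon$ in $\{cr,dr\}^*$. Consider the triples $(\alpha_u,\beta_u,\eta_u)$, coding $a^n$ simply by $2^n\in\mathrm{Mat}_1(\mathbb Q)$. If $u$ has $i$ letters $c$ and $j$ letters $d$, the value is $(2^i,2^j,2^i)$ for $i+j$ even and $(2^i,2^j,2^j)$ for $i+j$ odd. The even values include all those with $i,j\geq 2$ even, whose first two coordinates form an infinite grid, so by Example 4 their closure is the plane $x_0=x_2$. The odd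 values include those with $i\ge2$ even and $j$ odd, so their closure is the plane $x_1=x_2$. Even and odd triples end in different states, and each has one component. The plane $x_0=x_2$ is not contained in $x_0=x_1$ or in $x_1=x_2$, so the even triples are assigned to $L_{02}$, and similarly the odd ones to $L_{12}$. The coincidences $\mathrm{out}(\alpha_u)=\mathrm{out}(\beta_u)$ for $|u|_c=|u|_d$, which no VPA could detect, are ignored: no component lies in $x_0=x_1$.

## 7. Keeping the lexicographically minimal runs

**Step 1: define $M$.** *Purpose: to discard runs that are certified to be redundant.* Let
$$M=\mathrm{Acc}_1\setminus\{\rho:\exists\,\rho'<\rho,\ (\rho',\rho)\in E\}.\tag{7.1}$$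
The removed set is the image of the VPL $E\cap\Lambda$ under the renaming $(\tau',\tau)\mapsto\tau$, so $M$ is a VPL.

**Step 2: each input $u$ has at most $k$ runs in $M$.** *Purpose: the ambiguity bound.* Suppose $M$ contained $k+1$ distinct runs on $u$. By (E2) two of them, named so that $\rho'<\rho$, satisfy $(\rho',\rho)\in E$. Then $\rho$ was removed, a contradiction.

**Step 3: $M$ realizes all of $R$.** *Purpose: no output is lost.* Let $(u,v)\in R$. There are finitely many runs of $T$ on $u$; let $\rho$ be the $<$-least accepting run on $u$ with output $v$. If $\rho\notin M$, there is $\rho'<\rho$ with $(\rho',\rho)\in E$. Then $\rho'$ is an accepting run on $u$, and by (E1) its output is $v$. This contradicts the choice of $\rho$. So $\rho\in M$. Note that we took the minimum over *all* accepting runs on $u$ with output $v$, not over a class of $E$; this is why transitivity is not needed.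

By Lemma 1 with $N=M$ there is a VPT whose accepting runs correspond to the runs in $M$. It defines $R$ by Step 3 and is $k$-ambiguous by Step 2.

## 8. The equivalence of the five conditions

**1 implies 2.** This was just proved.

**2 implies 3.** Equip the VPT with the one-state look-ahead automaton $A$ that accepts all well-nested words (one stack symbol, every transition allowed), and guard every call transition with its unique state. The word $v$ that is tested is well-nested, so every guard holds. Accepting runs are in bijection, and the ambiguity is unchanged. In particular 1 implies 3, which answers the question: yes, for every $k\ge1$.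

**3 implies 1.** At most $k$ accepting runs give at most $k$ outputs.

**1 implies 4.** *Purpose: to separate the at most $k$ surviving runs by their rank.* Take $T$ and $M$ as in Section 7. For $i\ge1$ let $S_i$ be the set of $\rho\in M$ such that there are runs $\rho_1<\dots<\rho_i=\rho$ in $M$ on the same input. The tuples $(\rho_1,\dots,\rho_i)$ over $\Gamma^{(i)}$ with all coordinates in $M$ form a VPL, the condition $\rho_1<\dots<\rho_i$ is regular, and $S_i$ is the image under the renaming to the last coordinate. So $S_i$ is a VPL, and so is $M_i=S_i\setminus S_{i+1}$. It consists of the runs in $M$ that have exactly $i-1$ smaller runs in $M$ on the same input. Since $<$ is total on runs over one input, $M_i$ contains at most one run per input; since each input has at most $k$ runs in $M$, we have $M=M_1\uplus\dots\uplus M_k$. By Lemma 1 each $M_i$ yields an unambiguous VPT, and $R$ is the union of their $k$ transductions.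

**4 implies 5.** Unambiguous VPTs are functional, so by the second known result their transductions are defined by deterministic $\mathrm{VPT}_{\mathrm{la}}$.

**5 implies 1.** Deterministic $\mathrm{VPT}_{\mathrm{la}}$ define functional transductions, by the same known result, and a union of $k$ functional relations is $k$-valued. This proves Theorem 2. $\blacksquare$

## 9. Other output monoids, and computing the transducers

**Other output monoids.** The equivalence of conditions 1, 2, 3, 4 holds verbatim if the outputs lie in any monoid $N$ that embeds in $\mathrm{Mat}_d(K)$ for some field $K$ and some $d\ge1$. In Sections 6 and 7 and in "1 implies 4", the only property of $\Delta^*$ we used is the injective morphism $\varphi$; replace it by an injective morphism $N\to\mathrm{Mat}_d(K)$, and $X$ by $\mathrm{Mat}_d(K)^{k+1}$. The implications "2 implies 3" and "3 implies 1" do not depend on the output monoid, and 4 implies 1 directly because a union of $k$ functional relations is $k$-valued. That $R$ is VPT-definable is assumed in Theorem 2, so no result on look-ahead is used. Examples are free groups of finite or countable rank, which embed in $\mathrm{SL}_2(\mathbb Z)$, and $\mathbb Z^d$, which embeds by $z\mapsto\mathrm{diag}(2^{z_1},\dots,2^{z_d})$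 into $\mathrm{Mat}_d(\mathbb Q)$. (A free group of larger rank is covered too: a VPT has finitely many transitions, so its outputs lie in a free subgroup of finite rank.)

**Effectiveness.** For outputs in $\Delta^*$, given a $k$-valued VPT, the $k$-ambiguous VPT and the $k$ unambiguous VPTs can be computed. No closures need to be computed; it is enough to search for the covering. Enumerate all families of VPAs over $\Gamma^{(k+1)}$ as candidates for $(L_{ij})_{i<j}$. For each family test two things:

- whether $\mathrm{Acc}_{k+1}=\bigcup_{i<j}L_{ij}$, which is decidable because equivalence of VPLs is decidable;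
- whether, for each $i<j$, the morphisms $(\rho_0,\dots,\rho_k)\mapsto\mathrm{out}(\rho_i)$ and $(\rho_0,\dots,\rho_k)\mapsto\mathrm{out}(\rho_j)$ agree on $L_{ij}$. A VPL is context-free, and equivalence of morphisms on a context-free language is decidable (Plandowski, *Testing equivalence of morphisms on context-free languages*, ESA 1994).

By Section 6 some family passes, so the search stops. Any family that passes satisfies (6.1), which is all that was used afterwards. The later steps (renamings, intersections, differences, determinization, products) are effective.

## 10. Exactly $|R(u)|$ runs cannot be achieved in general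

The uniform bound is optimal: if some input has exactly $k$ outputs, any transducer for $R$ has at least $k$ accepting runs on it, one for each output. One could ask for a pointwise version, with exactly $|R(u)|$ accepting runs on each $u$. The natural attempt of Section 3 aimed at this. It is impossible in general, already for $k=2$ and even with look-ahead.

Let $\Sigma_c=\{c,d\}$, $\Sigma_r=\{r\}$, $\Delta=\{a\}$ and
$$R=\{(u,a^{|u|_c}):u\in\{cr,dr\}^*\}\cup\{(u,a^{|u|_d}):u\in\{cr,dr\}^*\}.$$
This is the 2-valued VPT transduction of Example 3. Suppose a $\mathrm{VPT}_{\mathrm{la}}$ with look-ahead automaton $A$ defines $R$ and has exactly $|R(u)|$ accepting runs on each $u$. Recall $h(c)=cr$, $h(d)=dr$.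

**Step 1: runs as words over a finite alphabet.** *Purpose: to replace nested inputs by flat ones.* Let $\Theta$ be the finite set of *block transitions*, the pairs consisting of a call transition $(q,x,p,q_1,\gamma,w)$ with $x\in\{c,d\}$ and a return transition $(q_1,r,\gamma,q',w')$. Such a pair has source $q$, target $q'$, letter $x$ and guard $p$. The stack is empty after each block, so an accepting run on $h(z)$, with $z\in\{c,d\}^*$ nonempty, is the same as a word $t_1\cdots t_n$ over $\Theta$ whose letters spell $z$ and which satisfies two conditions. First, the source of $t_1$ is initial, the target of $t_n$ is final, and the target of $t_i$ is the source of $t_{i+1}$. Second, the guards hold. At the call of block $i$ the remaining suffix is well-nested as a whole, so the longest well-nested prefix is this entire suffix. Hence the guard $p$ of $t_i$ holds iff the letters of $t_i\cdots t_n$ spell a word in $K_p=\{z:h(z)\in L(A,p)\}$, which is regular by Lemma 2.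

**Step 2: the set of runs is regular.** *Purpose: to bring look-ahead under finite-state control.* The first condition is regular. For the second, let $\pi:\Theta^*\to\{c,d\}^*$ read off the letters, and let $G_p\subseteq\Theta$ be the set of block transitions with guard $p$. The words that violate some guard form the regular language
$$\bigcup_{p}\Theta^*\cdot\bigl(G_p\Theta^*\cap\pi^{-1}(\{c,d\}^*\setminus K_p)\bigr).$$
So the set $\mathrm{Run}\subseteq\Theta^*$ of nonempty accepting runs is regular.

**Step 3: contradiction.** *Purpose: to compare with a nonregular language.* The pairs of distinct words in $\mathrm{Run}$ with the same image under $\pi$, read in parallel, form a regular language; projecting it to $\{c,d\}^*$, the set of nonempty $z$ such that $h(z)$ has at least two accepting runs is regular. By assumption this is the set of nonempty $z$ with $|R(h(z))|\ge2$, that is, $\{z\in\{c,d\}^*:|z|_c\ne|z|_d\}$ (the empty word is not in this set). In the proof of Lemma 2 we saw that this set is not regular. Hence no such $\mathrm{VPT}_{\mathrm{la}}$ exists. $\square$
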